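\title{Draws in a percolation game on $\mathbb{Z}^d$ for $d\ge 3$}

\begin{abstract}
Each site of $\mathbb{Z}^d$ is closed independently with probability $p$. Two players alternately move a token, which starts at the origin, by one of the positive basis vectors $e_1,\dots,e_d$ to an open site, and a player who cannot move loses. For $d=2$ this game is almost surely not a draw, for every $p>0$. We prove that for $d\ge3$ and small $p$ it is a draw with positive probability, as was conjectured; in fact the probability of a draw is $1-(d+1)p^d+O(p^{d+1})$ as $p\to0$. The proof is a contour argument that applies to every finite set of moves that lies in an affine hyperplane avoiding the origin and whose convex hull is not centrally symmetric. We also show that this geometric condition holds exactly when finitely many closed sites create only finitely many losing sites.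
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The game and the problem}

Let $d\ge2$ and $p\in(0,1]$. Each site of $\mathbb{Z}^d$ is \emph{closed} with probability $p$, independently of the other sites, and \emph{open} otherwise; $\mathcal{C}$ denotes the set of closed sites. Fix a finite set $D\subset\mathbb{Z}^d$ of allowed directions. A token starts at the origin and two players take turns. The player to move must move the token from its current site $x$ to an open site $x+v$ with $v\in D$ that the token has not occupied before. A player who cannot move loses, and if play goes on forever the game is a draw. Both players see the whole board, and the outcome is taken under optimal play: the game is a draw exactly when neither player has a winning strategy. For a given board, we call a starting site \emph{losing} if the second player has a winning strategy from it, \emph{winning} if the first player has one, and \emph{drawn} otherwise. The state of the starting site itself plays no role.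

Let $D=\{e_1,\dots,e_d\}$ consist of the standard basis vectors. When $p$ is close to $1$ the open sites contain no infinite path with steps in $D$, so the game ends and there is no draw. At the other extreme, on a board without closed sites every game is a draw. For small $p>0$, a player is stuck only at a \emph{trap}, a site $x$ with $x+e_1,\dots,x+e_d$ all closed. Traps have density $p^d$, and the first guess is that both players can steer around such rare obstacles forever.

For $d=2$ this guess is wrong: it is known that the probability of a draw is $0$ for every $p\in(0,1]$. A single trap already shows that the influence of an obstacle in the plane is not local. Let $x+e_1$ and $x+e_2$ be the only closed sites and start at $x-j(e_1+e_2)$. The second player answers $e_1$ by $e_2$ and $e_2$ by $e_1$; after $j$ rounds the token is at $x$ and the first player is stuck. Two closed sites thus make infinitely many sites losing. For $d\ge3$ this mirror strategy breaks down in the last round: from $x-e_i-e_j$ the first player moves in a direction $e_l$ with $l\notin\{i,j\}$, and no reply brings the token to $x$. This suggests that the first guess is right from dimension three on, and the following conjecture is posed in \cite{notes}.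

\begin{quote}
\emph{For each $d\ge3$ and $D=\{e_1,\dots,e_d\}$ there is $p_0=p_0(d)>0$ such that the probability of a draw is positive for every $p\in(0,p_0)$.}
\end{quote}

One trap is easy to avoid, but a random board contains clusters of closed sites of all shapes and sizes, and the second player may combine distant clusters into one winning strategy. A proof has to show that a strategy that reaches far needs proportionally many closed sites.

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
Let $d\ge3$, $D=\{e_1,\dots,e_d\}$, $q=\frac{(d+1)(d+2)}{2}$ and $\Gamma=q^{12d/(d-2)}$. For all $0<p<1/(2\Gamma)$,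
\[
P(\mathrm{draw})\ \ge\ 1-2(d+1)\Gamma p^2\ \ge\ 1-(d+1)p\ >\ 0 .
\]
\end{theorem}

The proof uses only two properties of the basis vectors, and the second theorem isolates them. A finite nonempty set $D\subset\mathbb{Z}^d$ is \emph{graded} if there is a linear map $\varphi:\mathbb{R}^d\to\mathbb{R}$ with $\varphi(v)=1$ for all $v\in D$. A set $B\subset\mathbb{R}^d$ is \emph{centrally symmetric} if $B=r-B$ for some $r\in\mathbb{R}^d$, that is, if $B$ is invariant under the reflection in the point $r/2$.

\begin{theorem}\label{thm:general}
Let $D\subset\mathbb{Z}^d$ be finite, nonempty and graded, and let $k=|D|$. The following are equivalent: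
\begin{itemize}
\item[(i)] $\operatorname{conv}(D)$ is not centrally symmetric;
\item[(ii)] condition \textup{(H)}: there are linear functionals $\ell_v:\mathbb{R}^d\to\mathbb{R}$, $v\in D$, with $\sum_{v\in D}\ell_v=0$ and $\ell_v(v+w)>0$ for all $v,w\in D$;
\item[(iii)] for every finite set of closed sites, only finitely many sites are losing.
\end{itemize}
If these conditions hold, then as $p\to0$
\[
P(0\text{ is losing})=p^k+O(p^{k+1}),\qquad P(0\text{ is winning})=k\,p^k+O(p^{k+1}),
\]
so that $P(\mathrm{draw})=1-(k+1)p^k+O(p^{k+1})$. On the other hand, for any graded $D$ and any $p>1-1/k$, $P(\mathrm{draw})=0$.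
\end{theorem}

Condition (H) says that $\ell_v$ increases over every round in which the first player plays $v$, whatever the reply $w$, while the functionals sum to zero. We call (iii) the \emph{erosion property}. For $D=\{e_1,\dots,e_d\}$ take
\begin{equation}\label{eq:basis}
\varphi(x)=x_1+\dots+x_d,\qquad \ell_i(x)=d\,x_i-\varphi(x),
\end{equation}
writing $\ell_i$ for $\ell_{e_i}$. Then $\sum_i\ell_i=0$, and $\ell_i(e_i+e_j)$ equals $d-2$ for $j\ne i$ and $2d-2$ for $j=i$. So (H) holds when $d\ge3$, and Theorem~\ref{thm:general} gives
\[
P(\mathrm{draw})=1-(d+1)p^d+O(p^{d+1})\qquad(d\ge3,\ p\to0).
\]
The term $(d+1)p^d$ counts traps: to leading order the game is decided only if the origin is a trap or one of its $d$ neighbors $e_i$ is. For $d=2$ the hull $\operatorname{conv}(D)$ is a segment, which is centrally symmetric, and the mirror strategy is the failure of (iii). Theorem~\ref{thm:general} classifies the graded sets with the erosion property; it does not claim that draws are impossible whenever $\operatorname{conv}(D)$ is centrally symmetric.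

Section~\ref{sec:losing} describes the losing sites by a recursion, and Section~\ref{sec:graph} encodes a winning strategy of the second player as a finite graph. The heart of the paper is the contour lemma (Lemma~\ref{lem:contour}), which extracts from this graph a connected pattern whose size is linear in its number of closed sites; Section~\ref{sec:example} carries out the extraction by hand on a small board in $\mathbb{Z}^3$, and Sections~\ref{sec:classes} and~\ref{sec:contour} do it in general. Counting patterns gives Theorem~\ref{thm:main} in Section~\ref{sec:count}. Sections~\ref{sec:equiv} and~\ref{sec:asym} complete the proof of Theorem~\ref{thm:general}.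

\section{Losing sites}\label{sec:losing}

From now on $D$ is graded by $\varphi$ and $k=|D|$. We call $\varphi(x)$ the \emph{level} of $x$. Each move raises the level by $1$, so the token cannot return to a site, and the future of the game depends only on the current site and on $\mathcal{C}$. Every site obtained from the origin by adding and subtracting elements of $D$ has integer level.

For an arbitrary set $\mathcal{C}\subset\mathbb{Z}^d$ of closed sites, let $\mathcal{L}_0=\{x: x+D\subset\mathcal{C}\}$ be the set of traps and let
\[
\mathcal{L}_{n+1}=\bigl\{x:\ \text{for every }v\in D,\ \ x+v\in\mathcal{C}\ \text{ or }\ x+v+w\in\mathcal{L}_n\setminus\mathcal{C}\text{ for some }w\in D\bigr\}.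
\]
In words, $x\in\mathcal{L}_{n+1}$ if every legal move from $x$ has a legal reply into $\mathcal{L}_n$. We have $\mathcal{L}_0\subset\mathcal{L}_1$, and the condition defining $\mathcal{L}_{n+1}$ is monotone in $\mathcal{L}_n$, so $\mathcal{L}_n\subset\mathcal{L}_{n+1}$ for all $n$ by induction. Put $\mathcal{L}=\bigcup_n\mathcal{L}_n$.

\begin{lemma}\label{lem:losing}
A site $x$ is losing if and only if $x\in\mathcal{L}$. It is winning if and only if $x+v\in\mathcal{L}\setminus\mathcal{C}$ for some $v\in D$.
\end{lemma}

\begin{proof}
If $x\in\mathcal{L}_0$, the first player cannot move. If $x\in\mathcal{L}_{n+1}$, the second player answers any legal move by a legal move into $\mathcal{L}_n$ and wins from there by induction on $n$.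

Now let $x\notin\mathcal{L}$. For each $n$, since $x\notin\mathcal{L}_{n+1}$, there is $v_n\in D$ such that $x+v_n$ is open and no open site $x+v_n+w$, $w\in D$, lies in $\mathcal{L}_n$. As $D$ is finite, some $v$ equals $v_n$ for infinitely many $n$, and since the sets $\mathcal{L}_n$ increase,
\begin{equation}\label{eq:safe}
x+v\text{ is open, and no open site }x+v+w,\ w\in D,\text{ lies in }\mathcal{L}.
\end{equation}
So the first player can move to $x+v$, and after any reply the token is again outside $\mathcal{L}$. Playing this way the first player is never stuck, so $x$ is not losing.

Finally, a winning strategy of the first player from $x$ consists of a legal move to some $x+v$ and a winning strategy as second player from $x+v$. This gives the second claim.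
\end{proof}

The event $\{0\in\mathcal{L}_n\}$ depends on finitely many sites, so all outcomes are events. By Lemma~\ref{lem:losing}, a union bound and translation invariance of the law of $\mathcal{C}$,
\begin{equation}\label{eq:union}
P(0\text{ is winning})\le k\,P(0\in\mathcal{L}),\qquad P(\text{no draw})\le(k+1)\,P(0\in\mathcal{L}).
\end{equation}
Everything therefore rests on an upper bound for $P(0\in\mathcal{L})$. We first settle the last claim of Theorem~\ref{thm:general}, which needs nothing more.

\begin{proposition}\label{prop:largep}
If $D$ is graded and $p>1-1/k$, then $P(\mathrm{draw})=0$.
\end{proposition}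

\begin{proof}
Let $x$ be drawn. Then $x\notin\mathcal{L}$, so there is $v$ as in \eqref{eq:safe}. By Lemma~\ref{lem:losing} the open site $x+v$ is not winning, and it is not in $\mathcal{L}$ because $x$ is not winning; so $x+v$ is drawn. Hence, if $0$ is drawn, then for every $n$ there is a path of $n$ steps in $D$ from $0$ whose $n$ new sites are open. There are $k^n$ sequences of steps, and each visits $n$ distinct sites, at levels $1,\dots,n$. So $P(\mathrm{draw})\le(k(1-p))^n$, which tends to $0$.
\end{proof}

\begin{example}\label{ex:plane}
Let $D=\{e_1,e_2\}$ in $\mathbb{Z}^2$ and $r=e_1+e_2$. Let $J$ be the least $j\ge0$ such that $jr$ is a trap, and suppose that $r,2r,\dots,Jr$ are open. Then the mirror replies give $(J-i)r\in\mathcal{L}_i$ for $0\le i\le J$, so $0\in\mathcal{L}$. The pairs $jr+D$ are disjoint from one another and from the diagonal, so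
\[
P(0\in\mathcal{L})\ \ge\ \sum_{j\ge0}(1-p^2)^jp^2(1-p)^j=\frac{p}{1+p-p^2}.
\]
This is of order $p$, not $p^k=p^2$: without (H) the expansions in Theorem~\ref{thm:general} fail already at leading order.
\end{example}

\section{Explanation graphs}\label{sec:graph}

Fix any set $\mathcal{C}$ with $0\in\mathcal{L}$. We record a winning strategy of the second player as a graph that shows which closed sites the strategy relies on. For $x\in\mathcal{L}$ let $\tau(x)=\min\{n:x\in\mathcal{L}_n\}$, and for $v\in D$ define a site $c_v(x)$ as follows. If $x+v$ is closed, put $c_v(x)=x+v$. Otherwise $\tau(x)\ge1$; we choose $w\in D$ with $x+v+w\in\mathcal{L}_{\tau(x)-1}$ and put $c_v(x)=x+v+w$. Thus $c_v(x)$ is either the closed site that forbids the move $v$, or the position after the move $v$ and the chosen reply.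

An \emph{explanation graph} $G$ is the directed graph obtained from the single vertex $0$ by drawing the arrows $x\to c_v(x)$, $v\in D$, from $0$ and then from every vertex of even level that appears. Vertices of odd level are called \emph{sinks}; they are closed and no arrow leaves them. Vertices of even level are \emph{non-sinks}; they lie in $\mathcal{L}$. If $x\to y$ is an arrow, $y$ is a \emph{child} of $x$ and $x$ is a \emph{parent} of $y$. The grading is what keeps the two kinds of vertices apart. We use three properties of $G$.
\begin{itemize}
\item $G$ is finite, because $\tau$ strictly decreases along arrows between non-sinks and each vertex has at most $k$ children.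
\item Every vertex is reachable from $0$ by a directed path.
\item Define the \emph{rank} $g(x)=\lceil\varphi(x)/2\rceil$. A non-sink of level $2t$ has rank $t$, and its children, of level $2t+1$ or $2t+2$, have rank $t+1$. So every arrow raises the rank by exactly $1$, and $0$ is the only vertex of rank $0$.
\end{itemize}
Following arrows from $0$ one must end at a sink, so $G$ has at least one sink.

A contour argument bounds the probability of an event by finding, whenever the event occurs, a pattern with $n$ closed sites taken from a family with at most $\Gamma^n$ members for each $n$; the probability is then at most $\sum_n(\Gamma p)^n$. Connected graphs through the origin with bounded edge lengths and at most a constant times $n$ edges form such a family. The graph $G$ is connected, but it is too large. In Example~\ref{ex:plane}, if the only closed sites are $jr+e_1$ and $jr+e_2$, then $G$ has $j+1$ non-sinks and two sinks. Even under (H) the ratio is unbounded. In $\mathbb{Z}^3$, close exactly the sites of level $2s+1$ with nonnegative coordinates. A site with nonnegative coordinates and level $2t\le2s$ lies in $\mathcal{L}_{s-t}$, and induction on $n$ shows that all sites of $\mathcal{L}_n$ have level at least $2s-2n$;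 so $\tau=s-t$ at such a site, and the second player may always reply $e_1$. The non-sinks of level $2t$ are then the $\binom{t+2}{2}$ sites $te_1+y$ with $y\ge0$ and $\varphi(y)=t$, so $G$ has $\binom{s+3}{3}$ non-sinks, against $\binom{s+3}{2}$ sinks, and the ratio is $(s+1)/3$. We need a thin connected structure on a small part of the vertices of $G$.

\section{Three charges on a board in $\mathbb{Z}^3$}\label{sec:example}

Let $D=\{e_1,e_2,e_3\}$ and $\ell_i(x)=3x_i-\varphi(x)$ as in \eqref{eq:basis}, and write $110$ for $(1,1,0)$, and so on. Close the seven sites
\[
210,\quad120,\quad021,\quad012,\quad102,\quad201,\quad111 .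
\]
The sites $110$, $011$, $101$ are traps, and $0\in\mathcal{L}_1$ with the replies $c_1(0)=110$, $c_2(0)=011$, $c_3(0)=101$, where $c_i$ stands for $c_{e_i}$. Figure~\ref{fig:example} shows the explanation graph.

\begin{figure}[t]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.4]
\node (o) at (3,0) {$000$};
\node (a) at (1,1) {$110$};
\node (b) at (3,1) {$011$};
\node (c) at (5,1) {$101$};
\foreach \n/\x in {120/0,210/1,021/2,111/3,012/4,102/5,201/6}
  \node[draw] (s\n) at (\x,2) {$\n$};
\foreach \u/\v in {a/s120,a/s111,b/s111,b/s012,c/s111,c/s201}
  \draw[->,gray] (\u) -- (\v);
\foreach \u/\v in {o/a,o/b,o/c,a/s210,b/s021,c/s102}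
  \draw[->,very thick] (\u) -- (\v);
\draw[dashed,thick] (s210) to[bend left=45] (s111);
\draw[dashed,thick] (s021) to[bend left=45] (s111);
\draw[dashed,thick] (s111) to[bend left=45] (s102);
\end{tikzpicture}
\caption{An explanation graph in $\mathbb{Z}^3$ for the moves $e_1,e_2,e_3$; the word $110$ stands for the site $(1,1,0)$, and boxed sites are closed. Thick arrows are the routes of the three charges, where charge $i$ follows the move $e_i$. Dashed arcs are forks, each joining two closed sites with a common parent. Thick arrows and dashed arcs together form the contour, a connected graph through the origin that contains four closed sites.}\label{fig:example}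
\end{figure}

Place three \emph{charges} $1,2,3$ at the origin and let charge $i$ always follow the arrow $x\to c_i(x)$, as if the first player always played $e_i$. If charge $i$ is at $x_i$, put $\Phi=\ell_1(x_1)+\ell_2(x_2)+\ell_3(x_3)$. Two facts drive the argument. First, $\Phi$ gains at least $3$ in each round, since $\ell_i(e_i+e_j)\ge1$ and $\ell_i(e_i)=2$. Second, $\Phi=0$ whenever the three charges sit on one site, since $\sum_i\ell_i=0$. So the charges start with $\Phi=0$ and are driven apart at a linear rate. On our board,
\[
\ell_1(110)+\ell_2(011)+\ell_3(101)=1+1+1=3,\qquad \ell_1(210)+\ell_2(021)+\ell_3(102)=3+3+3=9,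
\]
and after two rounds the charges rest on the three sinks $210$, $021$, $102$.

In general, charges that have run for many rounds rest far apart, and we want to conclude that many further sinks lie between them. To find these sinks we join the resting places by \emph{forks}, pairs of children of a common parent. Here the three forks $\{210,111\}$, $\{021,111\}$, $\{102,111\}$, with parents $110$, $011$, $101$, form a tree on four sinks. Each fork creates one new copy of each charge: it puts charge $i$ on the end of the fork that is farther, in the tree, from the resting place of the original charge $i$. The fork $\{210,111\}$ puts charge $1$ on $111$ and charges $2,3$ on $210$. Measured from the common parent $110$, which is allowed because $\sum_i\ell_i(110)=0$, these copies contribute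
\[
\ell_1(e_3)+\ell_2(e_1)+\ell_3(e_1)=-1-1-1=-3,
\]
and by the cyclic symmetry of the board so do the copies created by the other two forks. Now each of the four sinks carries exactly one charge of each kind, so the total is zero, and the balance reads $0=9-3\cdot3$.

The balance contains the general inequality. Rounds gain at least $3$ each; a fork loses a bounded amount, independent of its position; the total is zero. So the number of rounds is at most a constant times the number of forks, and a tree with $n-1$ forks contains $n$ sinks. The routes of the charges together with the forks form a connected graph with a number of edges linear in $n$. In the plane the first fact fails: two functionals with $\ell_1+\ell_2=0$ cannot both be positive at $e_1+e_2$, and both charges travel along the diagonal without gain.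

One feature of the example is essential. After the first round the charges sit at three different sites, and yet no fork is spent at rank $1$: the sites $110$, $011$, $101$ are connected through vertices of higher rank, here the common child $111$, and the task of joining them is passed on to the next rank. Forks at this stage would be harmful. In general the descendants of such sites overlap, so that new copies of the charges could end at sinks already counted, and the number of distinct sinks would no longer match the number of forks. The next section defines the groups of vertices that are treated as one unit.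

\section{Classes}\label{sec:classes}

Let $G$ be an explanation graph, and let $G_{\ge t}$ be the undirected graph induced by $G$ on the vertices of rank at least $t$. The \emph{class} of a vertex $x$ of rank $t$, written $[x]$, is the set of vertices of rank $t$ in the connected component of $x$ in $G_{\ge t}$. The classes of rank $t$ partition the vertices of rank $t$. In Figure~\ref{fig:example} the classes are $\{000\}$, $\{110,011,101\}$ and seven singletons of rank $2$.

For a class $X$ of non-sinks of rank $t$, let $\mathcal{D}(X)$ be the set of classes of rank $t+1$ that contain a child of a member of $X$. Two distinct classes $Y,Y'\in\mathcal{D}(X)$ are \emph{linked} if some $x\in X$ has a child in $Y$ and a child in $Y'$. This defines the \emph{link graph} on $\mathcal{D}(X)$.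

\begin{lemma}\label{lem:classes}
\begin{itemize}
\item[(a)] The set $\{0\}$ is a class. Every sink $z$ forms a class $\{z\}$ by itself, and all other classes consist of non-sinks.
\item[(b)] For every class $Y$ of rank $t+1\ge1$ there is exactly one class $X$ with $Y\in\mathcal{D}(X)$; we call $X$ the parent class of $Y$.
\item[(c)] For every class $X$ of non-sinks, the link graph on $\mathcal{D}(X)$ is connected.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The origin is the only vertex of rank $0$. A sink $z$ has no children and its parents have rank $g(z)-1$, so it is isolated in $G_{\ge g(z)}$.

(b) Every member of $Y$ is reachable from $0$ and so has a parent, which is a non-sink of rank $t$. If $x,x'$ are parents of $y,y'\in Y$, then a path from $y$ to $y'$ in $G_{\ge t+1}$, extended by the two arrows, joins $x$ to $x'$ in $G_{\ge t}$. So all parents of members of $Y$ lie in one class.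

(c) Let $X$ have rank $t$, and let $Y,Y'\in\mathcal{D}(X)$ contain children of $x,x'\in X$, respectively. Take a path from $x$ to $x'$ in $G_{\ge t}$ and let $x=x_0,x_1,\dots,x_s=x'$ be its successive vertices of rank $t$; they lie in $X$. Adjacent vertices differ in rank by exactly $1$, so between $x_{i-1}$ and $x_i$ the path makes a nonempty excursion in $G_{\ge t+1}$ that starts at a child of $x_{i-1}$ and ends at a child of $x_i$. These two children have rank $t+1$ and are joined in $G_{\ge t+1}$, so they lie in one class $Y_i\in\mathcal{D}(X)$. In the sequence $Y,Y_1,\dots,Y_s,Y'$ any two consecutive terms contain a child of a common vertex $x_i$, so they are equal or linked.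
\end{proof}

Part (b) says that the classes form a tree; it will guarantee that different branches of the construction end at different sinks. Part (c) says that forks are available whenever the charges leave a class $X$ into different classes.

\section{The contour lemma}\label{sec:contour}

Assume (H). Every arrow of $G$ has displacement in $Q=D\cup(D+D)$. Put $Q_0=Q\cup\{0\}$, $S=Q_0-Q_0$, $b=|S|$ and $\rho=\max_{s\in S}\|s\|$ with the Euclidean norm. The set $S$ is symmetric and contains $0$, $Q$ and $Q-Q$. Define
\[
\gamma=\min_{v,w\in D}\min\{\ell_v(v+w),\ell_v(v)\},\qquad K=\sum_{v\in D}\max_{u\in Q}\max\{0,-\ell_v(u)\},\qquad \kappa=1+\frac{(k+1)K}{k\gamma}.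
\]
By (H) and $\ell_v(v)=\frac12\ell_v(v+v)$ we have $\gamma>0$. The constant $\gamma$ is the least gain of one charge in one round, and $K$ bounds the loss at one fork:
\begin{equation}\label{eq:gainloss}
\ell_v(c_v(x))\ge\ell_v(x)+\gamma,\qquad\quad \sum_{v\in D}\ell_v(u_v)\ge-K\quad\text{whenever all }u_v\in Q .
\end{equation}
The first inequality holds because $c_v(x)-x$ is $v$ or $v+w$ with $w\in D$.

\begin{definition}\label{def:contour}
An \emph{$n$-contour} is a finite connected graph $T$ with vertices in $\mathbb{Z}^d$ such that $0$ is a vertex, each edge joins two sites whose difference lies in $S$, there are at most $\kappa(n-1)$ edges, and exactly $n$ vertices have odd level. It is \emph{closed} if these $n$ vertices are closed.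
\end{definition}

All vertices of an $n$-contour have integer level and lie within distance $\rho\kappa(n-1)$ of $0$.

\begin{lemma}[Contour lemma]\label{lem:contour}
Assume \textup{(H)}. Let $\mathcal{C}$ be any set of closed sites with $0\in\mathcal{L}$, let $G$ be an explanation graph and let $z$ be a sink of $G$. Then for some $n\ge2$ there is a closed $n$-contour $T$ whose vertices are vertices of $G$ and which contains $z$.
\end{lemma}

\begin{proof}
There is one charge for each $v\in D$, and one extra charge $*$ whose only task is to lead the contour to $z$; the prescribed sink is needed only in Section~\ref{sec:asym}. Put $D^*=D\cup\{*\}$ and $\ell_*=0$. Fix a directed path in $G$ from $0$ to $z$. For a non-sink $x$ let $c_*(x)$ be the successor of $x$ on this path if $x$ lies on it, and any child of $x$ otherwise. A \emph{marked class} is a class $X$ together with \emph{marked points} $x_a\in X$, $a\in D^*$, not necessarily distinct; its \emph{value} is $\Phi=\sum_{a\in D^*}\ell_a(x_a)$.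

\medskip\noindent\emph{Step 1: expanding a marked class.} Let $(X,(x_a))$ be a marked class of non-sinks with value $\Phi$. Move each charge one step: put $y_a=c_a(x_a)$, so that $[y_a]\in\mathcal{D}(X)$. By Lemma~\ref{lem:classes}(c) the link graph has a subtree containing all classes $[y_a]$. Choose such a subtree $\mathcal{F}$ with the fewest classes, say $Y_1,\dots,Y_m$. Minimality gives:
\begin{equation}\label{eq:sides}
\text{for every edge $e$ of $\mathcal{F}$, each component of $\mathcal{F}-e$ contains some class $[y_a]$,}
\end{equation}
since otherwise the other component would be a smaller subtree containing all of them.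

For each edge $e=\{Y_i,Y_j\}$ of $\mathcal{F}$ fix $x_e\in X$, a child of $x_e$ in $Y_i$ and a child of $x_e$ in $Y_j$. These two children form the \emph{fork} of $e$ and are its \emph{prongs}. We mark each class $Y_j$. For $a\in D^*$ let $x^j_a=y_a$ if $Y_j=[y_a]$; otherwise let $x^j_a$ be the prong in $Y_j$ of the first edge on the path in $\mathcal{F}$ from $Y_j$ to $[y_a]$. The $m$ marked classes $(Y_j,(x^j_a))$, with values $\Phi_j$, are the \emph{offspring} of $(X,(x_a))$. We claim that
\begin{equation}\label{eq:balance}
\sum_{j=1}^m\Phi_j\ \ge\ \Phi+k\gamma-K(m-1).
\end{equation}
Fix $a$ and view $\mathcal{F}$ as rooted at $[y_a]$. Sending each class $Y_j\ne[y_a]$ to the first edge on its path to the root is a bijection onto the $m-1$ edges of $\mathcal{F}$: the edge $e$ comes from its end farther from $[y_a]$. Let $z_{e,a}$ be the prong of $e$ in that end. Then the points $x^1_a,\dots,x^m_a$ are $y_a$ and the prongs $z_{e,a}$, one for each edge $e$. Summing over $a$ and subtracting $\sum_a\ell_a(x_e)=0$ for each $e$, we get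
\[
\sum_{j=1}^m\Phi_j=\sum_{a\in D^*}\ell_a(y_a)+\sum_e\sum_{a\in D^*}\ell_a(z_{e,a}-x_e).
\]
Since $\ell_*=0$ and $z_{e,a}-x_e\in Q$, the inequalities \eqref{eq:gainloss} bound the first sum below by $\Phi+k\gamma$ and each inner sum by $-K$. This proves \eqref{eq:balance}. It also follows from \eqref{eq:sides} that
\begin{equation}\label{eq:prongs}
\text{both prongs of every fork are marked points of offspring:}
\end{equation}
if $e=\{Y_i,Y_j\}$ and $[y_a]$ lies in the component of $\mathcal{F}-e$ containing $Y_j$, then the path from $Y_i$ to $[y_a]$ starts with $e$, so the prong in $Y_i$ is $x^i_a$; the same argument with $i$ and $j$ exchanged treats the other prong.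

\medskip\noindent\emph{Step 2: the recursion and the count.} Start with the class $\{0\}$ and $x_a=0$ for all $a$, and expand repeatedly every marked class of non-sinks that appears. This produces a rooted tree $\mathcal{R}$ whose nodes are marked classes; nodes at depth $t$ carry classes of rank $t$, so $\mathcal{R}$ is finite. Let $N$ be the number of internal nodes and $n$ the number of leaves. The root is a class of non-sinks, so $N\ge1$. The leaves are the nodes that carry a class consisting of a single sink.

Distinct nodes carry distinct classes. Indeed, two nodes with the same class have the same depth; if the depth is positive, their parent nodes carry the parent class of Lemma~\ref{lem:classes}(b), so by induction on the depth the parent nodes coincide, and the offspring of one node carry distinct classes. Hence the $n$ leaves correspond to $n$ distinct sinks.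

At the root $\Phi=0$, and at a leaf $\{z'\}$ we have $\Phi=\sum_a\ell_a(z')=0$. Sum \eqref{eq:balance} over the internal nodes. On the left every node other than the root appears once; as the root and the leaves have value $0$, the left side equals the sum of the values of the internal nodes, which cancels against the same sum on the right. The numbers $m$ add up to the number $N+n-1$ of non-root nodes, so the numbers $m-1$ add up to $n-1$. Therefore
\begin{equation}\label{eq:N}
0\ge k\gamma N-K(n-1),\qquad\text{that is,}\qquad N\le\frac{K}{k\gamma}(n-1).
\end{equation}
Since $N\ge1$, this forces $n\ge2$.

\medskip\noindent\emph{Step 3: the contour.} The vertices of $T$ are the marked points of all nodes of $\mathcal{R}$. For each internal node, $T$ has the edges $x_ay_a$, $a\in D^*$, and one edge joining the two prongs of each fork. The ends of these edges are vertices of $T$, because $y_a$ is a marked point of the offspring carrying $[y_a]$, and by \eqref{eq:prongs}. The edges of the first kind have displacement in $Q$ and number at most $(k+1)N$; those of the second kind have displacement in $Q-Q$ and number at most $n-1$. By \eqref{eq:N}, $T$ has at most $\kappa(n-1)$ edges, all with displacement in $S$.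

The vertices of $T$ of odd level are the marked points that are sinks. By Lemma~\ref{lem:classes}(a) such a point belongs to a leaf, and each leaf contributes its sink. So $T$ has exactly $n$ vertices of odd level, all closed. Starting at the root and passing each time to the offspring carrying $[y_*]$, the points marked $*$ follow the fixed path from $0$ until a sink is reached; the only sink on the path is $z$, so $z\in T$.

It remains to show that $T$ is connected. For a node $\nu$ of $\mathcal{R}$, let $T_\nu$ consist of the marked points of $\nu$ and its descendants and of the edges created at these nodes. We show that $T_\nu$ is connected, by induction from the leaves. For a leaf it is a single vertex. Let $\nu$ be internal. The graphs $T_{\nu'}$ of its offspring $\nu'$ are connected. By \eqref{eq:prongs} the fork edge of $e=\{Y_i,Y_j\}$ joins the graphs of the offspring carrying $Y_i$ and $Y_j$; since $\mathcal{F}$ is connected, the fork edges join all these graphs into one connected graph. Finally each $x_a$ is joined to $y_a$, which lies in that graph. For the root, $T_\nu=T$.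
\end{proof}

On the board of Section~\ref{sec:example}, with $z=210$, the charge $*$ travels with charge $1$; the root expands with $m=1$, the class $\{110,011,101\}$ expands with $m=4$, and $N=2$, $n=4$. The two halves of (H) enter at separate places. The positivity of $\ell_v(v+w)$ gives the gain $k\gamma$ in \eqref{eq:balance}; with $\gamma\le0$, \eqref{eq:N} would not bound $N$. The identity $\sum_v\ell_v=0$ makes the value vanish at the leaves and makes the loss at a fork independent of its position.

\section{Counting contours and the proof of Theorem~\ref{thm:main}}\label{sec:count}

Put $\Gamma_D=b^{2\kappa}$.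

\begin{lemma}\label{lem:count}
Assume \textup{(H)}. For every $n\ge1$, the probability that a closed $n$-contour exists is at most $\Gamma_D^{\,n-1}p^n$. Consequently, if $\Gamma_Dp\le\frac12$ and $n_0\ge1$, the probability that a closed $n$-contour exists for some $n\ge n_0$ is at most $2\Gamma_D^{\,n_0-1}p^{n_0}$, and
\begin{equation}\label{eq:PL}
P(0\in\mathcal{L})\le2\Gamma_Dp^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $T$ be an $n$-contour. A spanning tree of $T$ has at most $\kappa(n-1)$ edges, and a depth-first traversal from $0$ crosses each of them twice. This gives a walk from $0$ with steps in the symmetric set $S$ and length at most $2\kappa(n-1)$ that visits all vertices of $T$ and no other site. Appending zero steps, which is allowed as $0\in S$, we make its length exactly $\lfloor2\kappa(n-1)\rfloor$. There are at most $b^{2\kappa(n-1)}=\Gamma_D^{\,n-1}$ such walks. If $T$ is closed, its walk visits exactly $n$ sites of odd level and all of them are closed; for a given walk this has probability $p^n$ or $0$. A union bound over walks gives the first claim, and summing the geometric series $\sum_{n\ge n_0}\Gamma_D^{\,n-1}p^n$ gives the second. By Lemma~\ref{lem:contour}, $0\in\mathcal{L}$ implies that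 a closed $n$-contour exists for some $n\ge2$, and $n_0=2$ gives \eqref{eq:PL}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $D=\{e_1,\dots,e_d\}$, $k=d\ge3$, and the functionals \eqref{eq:basis}. The values $\ell_i(e_i+e_j)=d-2$ for $j\neq i$, $\ell_i(2e_i)=2d-2$ and $\ell_i(e_i)=d-1$ give $\gamma=d-2$. For $u\in Q$ we have $-\ell_i(u)=\varphi(u)-d\,u_i\le2$, with equality at $u=2e_j$, $j\ne i$, so $K=2d$. Hence
\[
\kappa=1+\frac{(d+1)\,2d}{d(d-2)}=\frac{3d}{d-2}.
\]
Next, $|Q_0|=1+d+\frac{d(d+1)}{2}=q$, so $b\le q^2$ and $\Gamma_D\le q^{4\kappa}=q^{12d/(d-2)}=\Gamma$. For $p<1/(2\Gamma)$ we have $\Gamma_Dp\le\frac12$, and \eqref{eq:union} and \eqref{eq:PL} give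
\[
P(\text{no draw})\le2(d+1)\Gamma p^2\le(d+1)p .
\]
Finally $(d+1)p<1$, because $p<1/(2\Gamma)$ and $2\Gamma\ge2q>d+1$.
\end{proof}

For $d=3$ one has $q=10$ and $\Gamma=10^{36}$; no attempt was made to optimize the constants.

\section{Symmetry, functionals and erosion}\label{sec:equiv}

We prove the equivalence of (i), (ii) and (iii) in Theorem~\ref{thm:general}. Let $B=\operatorname{conv}(D)$, on which $\varphi=1$. The set $v+B$ is the convex hull of the displacements $v+w$ of a round that begins with the move $v$. Condition (H) and central symmetry are two sides of one alternative for the sets $v+B$, $v\in D$: either they have a common point, toward which a mirror strategy can steer, or they can be separated by functionals that sum to zero.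

\begin{proof}[Proof of \textup{(i)}$\Rightarrow$\textup{(ii)}]
Suppose that $r\in\bigcap_{v\in D}(v+B)$. Then $r-D\subset B$, so $r-B\subset B$ by convexity. Applying $x\mapsto r-x$ to this inclusion gives $B\subset r-B$, so $B=r-B$. Under (i), therefore, $\bigcap_{v}(v+B)=\emptyset$. Equivalently, in the space $(\mathbb{R}^d)^D$ the compact convex set $\Pi=\prod_{v\in D}(v+B)$ is disjoint from the diagonal subspace $\Delta=\{(r)_{v\in D}:r\in\mathbb{R}^d\}$.

Recall the strict separation theorem: if a compact convex set and a closed convex set in a Euclidean space are nonempty and disjoint, there are a linear functional $\Psi$ and reals $\alpha<\beta$ with $\Psi\ge\beta$ on the compact set and $\Psi\le\alpha$ on the closed set. Apply it to $\Pi$ and $\Delta$ and write $\Psi((u_v))=\sum_v\ell^0_v(u_v)$ with linear functionals $\ell^0_v$ on $\mathbb{R}^d$. The linear functional $r\mapsto\sum_v\ell^0_v(r)$ is bounded above by $\alpha$, so it is zero; thus $\sum_v\ell^0_v=0$, $\alpha\ge0$ and $\beta>0$.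

So far only the sum $\sum_v\ell_v^0(u_v)$ is positive on $\Pi$, while (H) asks for each term to be positive. The grading lets us share the surplus equally. Let $\mu_v=\min_{v+B}\ell^0_v$, so that $\sum_v\mu_v=\min_\Pi\Psi\ge\beta$. Put $\varepsilon=\frac1k\sum_v\mu_v>0$ and $\ell_v=\ell^0_v-\frac12(\mu_v-\varepsilon)\varphi$. Since $\varphi=2$ on $v+B$, we get $\ell_v=\ell^0_v-\mu_v+\varepsilon\ge\varepsilon$ on $v+B$, which contains $v+D$. Also $\sum_v\ell_v=-\frac12\bigl(\sum_v\mu_v-k\varepsilon\bigr)\varphi=0$.
\end{proof}

\begin{proof}[Proof of \textup{(ii)}$\Rightarrow$\textup{(iii)}]
Let $\mathcal{C}$ be finite and $x\in\mathcal{L}$. Lemma~\ref{lem:contour} holds for every board. Applied to the board translated by $-x$, it gives a closed $n$-contour with $2\le n\le|\mathcal{C}|$, so $x$ lies within distance $\rho\kappa(|\mathcal{C}|-1)$ of a site of $\mathcal{C}$. Hence $\mathcal{L}$ is finite, and by Lemma~\ref{lem:losing} it is the set of losing sites.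
\end{proof}

For the last implication we assume $B=r-B$ and build a finite set of closed sites with infinitely many losing sites. If $D$ itself is symmetric, $D=r-D$, one trap suffices: the second player answers $v$ by $r-v$. In general $r-v$ lies in $B$ but need not lie in $D$. The second player then answers $v$ by elements of $D$ that equal $r-v$ on average, and the deviations from the average stay in a finite set $A$; one trap is replaced by a trap at every point of $A$. For instance, let $D=\{(0,1),(1,1),(3,1)\}$ and $r=(3,2)$. The ideal reply to $(1,1)$ is $(2,1)\notin D$, the midpoint of $(3,1)$ and $(1,1)$; alternating these two replies keeps the deviation in $A=\{(0,0),(1,0)\}$, and the closed set is $A+D=\{0,1,2,3,4\}\times\{1\}$.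

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(i)}]
We argue by contraposition; let $B=r-B$. The extreme points of $B=\operatorname{conv}(D)$ belong to $D$, and the affine bijection $x\mapsto r-x$ of $B$ onto itself permutes them. So if $v$ is an extreme point, then $v$ and $r-v$ both lie in $D$, which gives $r\in\mathbb{Z}^d$ and $\varphi(r)=2$. Let $U=r-D\subset B\cap\mathbb{Z}^d$.

Fix $u\in U$. By Carath\'eodory's theorem, $u$ is a convex combination of affinely independent points of $D$. The coefficients are the unique solution of a linear system with integer coefficients, so they are rational. Clearing denominators and listing each point with its multiplicity, we obtain $M_u\ge1$ and $w^u_0,\dots,w^u_{M_u-1}\in D$ with $\sum_{i<M_u}(w^u_i-u)=0$. Let $A_u$ be the set of partial sums $a^u_s=\sum_{i<s}(w^u_i-u)$, $0\le s<M_u$. Then $a^u_s+w^u_s-u$ equals $a^u_{s+1}$ if $s+1<M_u$ and equals $0=a^u_0$ if $s+1=M_u$; in both cases it lies in $A_u$. Let $A=\{\sum_{u\in U}y_u:\ y_u\in A_u\}$. Changing only the summand $y_u$, we obtain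
\begin{equation}\label{eq:A}
\text{for all }y\in A\text{ and }u\in U\text{ there is }w\in D\text{ with }y+w-u\in A .
\end{equation}
The set $A$ is finite and nonempty, and it lies at level $0$ because $\varphi(w^u_i)=\varphi(u)=1$.

Let the closed sites be exactly those of the finite set $A+D$, which lies at level $1$. We show that $A-jr\subset\mathcal{L}_j$ by induction on $j\ge0$. For $j=0$, every site of $A$ is a trap. Let $j\ge1$, $x=y-jr$ with $y\in A$, and $v\in D$. Put $u=r-v\in U$ and take $w$ from \eqref{eq:A}. Then
\[
x+v+w=(y+w-u)-(j-1)r\in A-(j-1)r\subset\mathcal{L}_{j-1},
\]
and this site has level $-2(j-1)\le0$, so it is open. Hence $x\in\mathcal{L}_j$. The sets $A-jr$ lie at distinct levels, so $\mathcal{L}$ is infinite and (iii) fails.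
\end{proof}

\section{The expansion as $p\to0$}\label{sec:asym}

Assume (H). The bound \eqref{eq:PL} has order $p^2$, while the true order is $p^k$. A contour need not contain all $k$ closed neighbors of any trap, so counting contours alone does not give the exponent $k$. We use contours only to exclude sinks far from the origin; near the origin it is enough to know which boards with at most $k$ closed sites make the origin losing. We use twice that $x+D=x'+D$ implies $x=x'$, as one sees by summing the elements of both sets. Let $R=\rho\kappa(k-1)$ and $\Lambda=\{x\in\mathbb{Z}^d:\|x\|\le R\}$.

\begin{lemma}\label{lem:local}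
Assume \textup{(H)}. Suppose that $0\in\mathcal{L}$, that there is no closed $n$-contour with $n\ge k+1$, and that $|\mathcal{C}\cap\Lambda|\le k$. Then $D\subset\mathcal{C}$.
\end{lemma}

\begin{proof}
Let $G$ be an explanation graph. By Lemma~\ref{lem:contour} each sink $z$ lies in a closed $n$-contour. By assumption $n\le k$, so $\|z\|\le\rho\kappa(n-1)\le R$. Thus all sinks lie in $\mathcal{C}\cap\Lambda$, and $G$ has at most $k$ sinks.

A non-sink $y$ with $\tau(y)\ge1$ is not a trap, so some $y+v$ is open and the child $c_v(y)$ is a non-sink with a smaller value of $\tau$. Hence a non-sink $x$ that minimizes $\tau$ has $\tau(x)=0$. Its children are the $k$ sinks $x+v$, $v\in D$, so $x+D$ is the set of all sinks of $G$. The same holds for every non-sink with $\tau=0$, so $x$ is the only one.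

Suppose that some non-sink has $\tau\ge1$, and among these let $y$ minimize $\tau$. Each child of $y$ is a sink or a non-sink with smaller $\tau$, and in the second case it equals $x$. The second case occurs for at least one child, so $\varphi(x)=\varphi(y)+2$. All sinks have level $\varphi(x)+1=\varphi(y)+3$, while a sink that is a child of $y$ would have level $\varphi(y)+1$. So $c_v(y)=x$ for all $v\in D$: for every $v$ there is $w\in D$ with $v+w=x-y$. Then (H) gives $\ell_v(x-y)>0$ for all $v$, which contradicts $\sum_v\ell_v(x-y)=0$. Hence every non-sink has $\tau=0$; in particular $0\in\mathcal{L}_0$, that is, $D\subset\mathcal{C}$.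
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:general}]
The equivalence was proved in Section~\ref{sec:equiv} and the last claim is Proposition~\ref{prop:largep}. It remains to prove the expansions under (H).

\emph{Upper bounds.} Let $\Gamma_Dp\le\frac12$. By Lemma~\ref{lem:local}, Lemma~\ref{lem:count} with $n_0=k+1$, and a union bound over the $(k+1)$-element subsets of $\Lambda$,
\[
P(0\in\mathcal{L})\le p^k+2\Gamma_D^{\,k}\,p^{k+1}+\binom{|\Lambda|}{k+1}p^{k+1}=p^k+O(p^{k+1}).
\]
By \eqref{eq:union}, $P(0\text{ is winning})\le kp^k+O(p^{k+1})$.

\emph{Lower bounds.} If $D\subset\mathcal{C}$, the origin is losing; this has probability $p^k$. For $v\in D$ let $E_v$ be the event that $v$ is open and $v+D\subset\mathcal{C}$. On $E_v$ the origin is winning. Since $v$ has level $1$ and $v+D$ has level $2$, we have $P(E_v)=(1-p)p^k$. For $v\ne v'$ the sets $v+D$ and $v'+D$ are distinct and have $k$ elements each, so their union has at least $k+1$ elements and $P(E_v\cap E_{v'})\le p^{k+1}$. The inequality $P(\bigcup_vE_v)\ge\sum_vP(E_v)-\sum_{\{v,v'\}}P(E_v\cap E_{v'})$ gives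
\[
P(0\text{ is winning})\ge k(1-p)p^k-\binom{k}{2}p^{k+1}=kp^k-O(p^{k+1}).
\]
This proves the first two expansions. The events that $0$ is winning, losing or drawn are disjoint and exhaustive, so $P(\mathrm{draw})=1-(k+1)p^k+O(p^{k+1})$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Notes taken from the first problem session -- not guaranteed to be free from errors},
\texttt{https://users.ox.ac.uk/\textasciitilde{}stat0411/OPs.pdf}.

\end{thebibliography}
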